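\title{The Murasugi conditions do not characterize Alexander polynomials of periodic knots}

\begin{abstract}
The Alexander polynomial of a knot of period $n$ satisfies the Murasugi conditions, and it was conjectured that these conditions are also sufficient. We show that the conjecture fails for every $n>1$, for infinitely many polynomials. For $n=2$ the polynomial $(t^2-t+1)(-t^4+3t^2-1)$ is a counterexample. The obstruction comes from an equivariant Seifert matrix localized at a maximal ideal $\mathfrak m$ of $\mathbb Z[\zeta_q][t^{\pm1}]$, where $q$ is a prime dividing $n$: under a multiplicity one hypothesis, the class in $\mathfrak m^2/\mathfrak m^3$ of a factor of the Alexander polynomial must split into two linear forms fixed by the involution.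
\end{abstract}

\section{Introduction}\label{sec:intro}

A knot $K\subset S^3$ has \emph{period} $n>1$ if there is a transformation $T$ of $S^3$ of order $n$ such that $K$ is invariant under $T$ and the fixed point set of $T$ is a circle $B$, the \emph{axis}, disjoint from $K$. Throughout, $T$ is a diffeomorphism and $K$ is a smooth knot. Which polynomials are Alexander polynomials of knots of period $n$?

A \emph{knot polynomial} is a Laurent polynomial $\Delta\in\mathbb Z[t^{\pm1}]$ with $\Delta(1)=\pm1$ and $\Delta(t^{-1})=\pm t^k\Delta(t)$ for some integer $k$; knot polynomials are considered up to the units $\pm t^k$. Let $G$ be the cyclic group of order $n$ with generator $g$. We identify a character $\chi$ of $G$ with the $n$-th root of unity $\chi(g)$, and for $\Delta_g\in\mathbb Z[G][t^{\pm1}]$ we write $\Delta_g(\chi,t)$ for its image under $g\mapsto\chi$. Put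
\[
\delta_m(x)=\frac{1-x^m}{1-x}=1+x+\dots+x^{m-1}.
\]

\begin{definition}\label{def:murasugi}
Let $\Delta$ be a knot polynomial and $n>1$. The pair $(\Delta,n)$ satisfies the \emph{Murasugi conditions} if there are a knot polynomial $\bar\Delta$, an element $\Delta_g(g,t)\in\mathbb Z[G][t^{\pm1}]$ and a positive integer $\lambda$ prime to $n$ such that
\begin{enumerate}
\item[(M1)] $\bar\Delta$ divides $\Delta$;
\item[(M2)] $\Delta/\bar\Delta=\prod_{\chi\ne1}\Delta_g(\chi,t)$;
\item[(M3)] $\Delta_g(g,1)=\delta_\lambda(g)$ and $\Delta_g(1,t)=\delta_\lambda(t)\bar\Delta(t)$;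
\item[(M4)] $\Delta_g(g^{-1},t^{-1})=t^bg^a\Delta_g(g,t)$ for some integers $a,b$.
\end{enumerate}
\end{definition}

By a theorem of Murasugi, the Alexander polynomial of a knot of period $n$ satisfies these conditions. The picture behind them is the following. The group generated by $T$ acts on the first homology of an invariant Seifert surface, and the Alexander polynomial splits into one factor for each character. The trivial character contributes the polynomial $\bar\Delta$ of the quotient knot, and $\lambda$ is the linking number of the quotient knot with the image of the axis. The factors of the other characters are values of a single polynomial over $\mathbb Z[G]$, and this ties them to one another and to $\delta_\lambda\bar\Delta$ by congruences modulo the primes dividing $n$.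

\begin{example}\label{ex:torus}
Let $\lambda\geq1$ be prime to $n$. The torus knot $\{z^n=w^\lambda\}\cap S^3\subset\mathbb C^2$ has period $n$, through $(z,w)\mapsto(e^{2\pi i/n}z,w)$. Since $\prod_\chi(1-\chi x)=1-x^n$ and $\chi\mapsto\chi^\lambda$ permutes the characters,
\[
\prod_{\chi\ne1}\delta_\lambda(\chi t)=\frac{(1-t^{n\lambda})(1-t)}{(1-t^n)(1-t^\lambda)},
\]
which is the Alexander polynomial of this knot. So the conditions hold with $\bar\Delta=1$ and $\Delta_g=\delta_\lambda(gt)$. Now let $K_0$ be any knot, with Alexander polynomial $\bar\Delta$ normalized by $\bar\Delta(1)=1$. Tie $K_0$ into a small arc of the torus knot and into the $n-1$ translates of that arc. The result has period $n$ and Alexander polynomial $\bar\Delta^{\,n}\prod_{\chi\neq1}\delta_\lambda(\chi t)$, and the conditions hold with $\Delta_g=\delta_\lambda(gt)\bar\Delta(t)$.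
\end{example}

Conditions (M3) and (M4) are the equivariant forms of the normalization and the symmetry that define a knot polynomial, and Example~\ref{ex:torus} realizes the simplest solution $\delta_\lambda(gt)\bar\Delta(t)$ for every $\lambda$ and every $K_0$. It is therefore natural to guess that nothing else is needed. This is the conjecture posed in \cite{periodic}.

\medskip
\noindent\textbf{Conjecture.} \emph{Let $n>1$. If $(\Delta,n)$ satisfies the Murasugi conditions, then $\Delta$ is the Alexander polynomial of a knot of period $n$.}
\medskip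

The conjecture is false.

\begin{theorem}\label{thm:two}
Let $\Delta(t)=(t^2-t+1)(-t^4+3t^2-1)$. Then $(\Delta,2)$ satisfies the Murasugi conditions (with $\lambda=3$), but $\Delta$ is not the Alexander polynomial of any knot of period $2$.
\end{theorem}

\begin{theorem}\label{thm:all}
For every $n>1$ there are infinitely many $\Delta$, up to units, such that $(\Delta,n)$ satisfies the Murasugi conditions but $\Delta$ is not the Alexander polynomial of a knot of period $n$.
\end{theorem}

Both results rest on a further necessary condition, Theorem~\ref{thm:obstruction}. A periodic knot provides not only the factors of its Alexander polynomial but a matrix whose determinants they are, and this matrix has a hermitian symmetry twisted by the ramification along the axis. Modulo $1-\chi$, for $\chi$ of prime order, the matrix is block triangular, and this gives the congruences. One order higher, the symmetry restricts the factor of $\chi$ in a way that (M1)--(M4) do not record.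

Section~\ref{sec:example} shows this mechanism on the polynomial of Theorem~\ref{thm:two}. Sections \ref{sec:seifert} and \ref{sec:congruence} construct the matrix and compute it modulo a prime dividing $n$, Section~\ref{sec:obstruction} proves the obstruction, and Section~\ref{sec:two} completes the proof of Theorem~\ref{thm:two}. Section~\ref{sec:all} proves Theorem~\ref{thm:all}; nothing before it depends on it.

\medskip
\noindent\textbf{Conventions.} The sign $\doteq$ means equality up to units of the Laurent polynomial ring in question; over a field $k$ these are the $ct^j$ with $c\in k^\times$. The \emph{span} of a nonzero Laurent polynomial is the difference of its extreme exponents; over a domain it is additive on products. We say that $p$ \emph{exactly divides} $f$ if $p\mid f$ and $p^2\nmid f$. We write $\zeta_m=\exp(2\pi i/m)$. The involution $*$ sends $t\mapsto t^{-1}$, $g\mapsto g^{-1}$, and each root of unity to its inverse, so it commutes with the evaluations $g\mapsto\chi$. On matrices it is combined with transposition, and an element or a matrix $A$ is \emph{hermitian}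 if $A^*=A$.

\section{The example of period 2}\label{sec:example}

Let $n=2$. The map $x_0+x_1g\mapsto(x_0+x_1,x_0-x_1)$ identifies $\mathbb Z[G]$ with the ring of pairs of integers of equal parity. So an element $\Delta_g$ with $\Delta_g(1,t)=\delta_\lambda\bar\Delta$ and $\Delta_g(-1,t)=F$ exists if and only if $F\equiv\delta_\lambda\bar\Delta \pmod 2$, and then $\Delta_g=\frac12(\delta_\lambda\bar\Delta+F)+\frac12(\delta_\lambda\bar\Delta-F)g$. Apart from normalization and symmetry, the conditions see $F=\Delta/\bar\Delta$ only modulo $2$.

\begin{lemma}\label{lem:conditions}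
The pair $(\Delta,2)$ of Theorem~\ref{thm:two} satisfies the Murasugi conditions with $\lambda=3$.
\end{lemma}

\begin{proof}
Let $P=t^2-t+1$, $F=-t^4+3t^2-1$ and $\bar\Delta=P$. Both $P$ and $F$ are palindromic with value $1$ at $t=1$, so $\bar\Delta$ and $\Delta=PF$ are knot polynomials. We have $\delta_3P=t^4+t^2+1$, and the formula above gives $\Delta_g=2t^2+g(t^4-t^2+1)$, with $\Delta_g(1,t)=\delta_3\bar\Delta$ and $\Delta_g(-1,t)=F$. Further $\Delta_g(g,1)=2+g=1+g+g^2=\delta_3(g)$, and $\Delta_g(g^{-1},t^{-1})=t^{-4}\Delta_g(g,t)$ because $g^{-1}=g$.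
\end{proof}

Modulo $2$, both $P$ and $\delta_3$ become the irreducible polynomial $p=t^2+t+1$, and $\Delta\equiv p^3$. The same is true of $P^3$, the polynomial of a sum of three trefoils, which has period $2$ by Example~\ref{ex:torus}. To tell $F$ from $P^2$ we look at the maximal ideal $\mathfrak m=(2,P)$ of $\mathbb Z[t^{\pm1}]$, with residue field $\mathbb F_4=\mathbb F_2(\omega)$, where $\omega$ is the class of $t$. Let $\mathcal O$ be the localization at $\mathfrak m$. The elements $P_0=t-1+t^{-1}$ and $2$ are hermitian generators of $\mathfrak m$. Their classes $X,Y$ form a basis of $\mathfrak m/\mathfrak m^2$ over $\mathbb F_4$, and $X^2,XY,Y^2$ form a basis of $\mathfrak m^2/\mathfrak m^3$ (see Section~\ref{sec:obstruction}). Since $t+t^{-1}=P_0+1$,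
\begin{equation}\label{eq:leading}
-t^{-2}F=(t+t^{-1})^2-5=P_0^2+2P_0-4 ,
\end{equation}
whose class in $\mathfrak m^2/\mathfrak m^3$ is $X^2+XY+Y^2$. The class of $t^{-2}P^2=P_0^2$ is $X^2$.

Suppose a knot of period $2$ had polynomial $\Delta$, with factors $P$ and $F$ and $\lambda=3$. We shall see that over $\mathcal O$ its equivariant Seifert matrix then reduces to a $2\times2$ matrix, so that
\begin{equation}\label{eq:model}
(\text{unit})\cdot F=\det\begin{pmatrix}\alpha&v\\ \mu v^*&\gamma\end{pmatrix}=\alpha\gamma-\mu vv^*,\qquad \mu=\frac{2}{t+t^{-1}},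
\end{equation}
with $\alpha,\gamma\in\mathfrak m$ hermitian and $v\in\mathcal O$. Here $\alpha$ carries the factor $p$ of the quotient knot, $\gamma$ carries the factor $p$ of $\delta_3$, and $\mu$ has class $Y\neq0$ because $\omega+\omega^{-1}=1$. Equation \eqref{eq:model} is impossible. Since $F$ and $\alpha\gamma$ lie in $\mathfrak m^2$ and $\mu$ does not, $v$ is not a unit; so $v,v^*\in\mathfrak m$ and $\mu vv^*\in\mathfrak m^3$. The class of $F$ is then a scalar multiple of the product of the classes of $\alpha$ and $\gamma$. The involution fixes $X$ and $Y$ and acts on $\mathbb F_4$ by $\omega\mapsto\omega^{-1}$, so these two classes are linear forms with coefficients in $\mathbb F_2$. Of the four forms $X^2+bXY+cY^2$ over $\mathbb F_2$, three are products of such linear forms, namely $X\cdot X$, $X(X+Y)$ and $(X+Y)^2$. The fourth, $X^2+XY+Y^2$, takes the value $1$ at all three nonzero points of $\mathbb F_2^2$, whereas a scalar multiple of such a product vanishes at one of them.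

Two features of \eqref{eq:model} were used, and neither can be dropped. The first is that $\alpha$ and $\gamma$ are hermitian. The polynomial $F$ does factor: $t^{-2}F=ff^*$ with $f=t-1-t^{-1}=P_0-2t^{-1}$, of class $X+\omega^{-1}Y$. But the involution exchanges the two factors instead of fixing each. The second is the factor $\mu$. The hermitian matrix with diagonal entries $P_0,\ P_0+2$ and off-diagonal entries $2$ has determinant exactly \eqref{eq:leading}; without $\mu$ the term $vv^*$ contributes to $\mathfrak m^2/\mathfrak m^3$.

\section{Equivariant Seifert matrices}\label{sec:seifert}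

Let $K$ have period $n$, with transformation $T$ and axis $B$, and let $G=\langle T\rangle$. We pull back a Seifert surface from the quotient and organize its Seifert form over $\mathbb Z[G]$.

\subsection{The quotient manifolds}

\begin{lemma}\label{lem:action}
The group $G$ preserves the orientation of $S^3$, rotates the normal planes of $B$ faithfully, and acts freely on $S^3\setminus B$.
\end{lemma}

\begin{proof}
Choose a $G$-invariant Riemannian metric. Near a fixed point $b$, the fixed set of an isometry is the exponential image of the fixed subspace of its differential, and an isometry with trivial differential at $b$ is the identity. For $b\in B$, the map $dT_b$ fixes the tangent line of $B$ and no nonzero normal vector. An orthogonal map of a plane without fixed vectors is a rotation, so $T$ preserves orientation. If $T^j\ne1$, then $dT^j_b$ is a nontrivial rotation of the normal plane, so $\operatorname{Fix}(T^j)$ coincides with $B$ near $B$. Some power $T^{jk}$ has prime order $\ell$. By Smith theory, the fixed set of an action of $\mathbb Z/\ell$ on a sphere has the mod $\ell$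 homology of a sphere. The set $\operatorname{Fix}(T^{jk})$ has the circle $B$ as a component, so it has nonzero $H_1$, has the homology of $S^1$, is connected, and equals $B$. Hence $\operatorname{Fix}(T^j)\subset\operatorname{Fix}(T^{jk})=B$.
\end{proof}

For $d\mid n$ let $G^{(d)}\le G$ be the subgroup of index $d$, and put $M_d=S^3/G^{(d)}$, $G_d=G/G^{(d)}$ and $Q=M_1$. By Lemma~\ref{lem:action} these are closed oriented $3$-manifolds, and $M_d\to Q$ is a $d$-fold cyclic cover branched along the image $\bar B$ of $B$, with local model $(\xi,x)\mapsto(\xi^d,x)$ on $\mathbb C\times\mathbb R$. Each $M_d$ is simply connected. Indeed, a loop based on the branch curve can be homotoped to meet that curve only at the base point, and then it lifts to a loop in $S^3$, because the base point has a single preimage. So each $M_d$ is an integral homology sphere, in which linking numbers, Seifert surfaces and Alexander duality are available; this is all we use about $M_d$.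

Orient $\bar B$. The group $H_1(Q\setminus\bar B)\cong\mathbb Z$ is generated by the meridian, and the connected regular covering $S^3\setminus B\to Q\setminus\bar B$ is classified by a surjection $H_1(Q\setminus\bar B)\to G$. Let $g\in G$ be the image of the meridian. A loop in $Q\setminus\bar B$ with linking number $j$ with $\bar B$ has monodromy $g^j$.

The group $G$ acts freely on the circle $K$, hence preserves its orientation, and $\bar K=K/G$ is a knot in $Q$. As $K\to\bar K$ is a connected $n$-fold covering, the monodromy along $\bar K$ generates $G$. Thus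
\[
\lambda=\operatorname{lk}(\bar K,\bar B)
\]
is prime to $n$, in particular nonzero, and we orient $\bar K$ so that $\lambda>0$.

\subsection{The invariant surface}

Let $\Sigma\subset Q$ be a connected Seifert surface of $\bar K$, of genus $h$, meeting $\bar B$ transversely in points $p_1,\dots,p_r$, near which it is a slice $x=\text{const}$ of the local model. Here $r\ge1$ since $\lambda\neq0$. Write $\Sigma=D\cup(2h\text{ bands})$ with $D$ a disk; a diffeomorphism of $\Sigma$ moves finitely many interior points into $D$, so we may assume that all $p_j$ lie in the interior of $D$. Then $D\cdot\bar B=\Sigma\cdot\bar B=\pm\lambda$. Let $\tilde\Sigma\supset\tilde D$ be the preimages in $S^3$. The surface $\tilde\Sigma$ is smooth, oriented and $G$-invariant, with $\partial\tilde\Sigma=K$. The disk carries all the ramification and the bands carry the topology of the quotient surface; the two parts contribute different kinds of $\mathbb Z[G]$-modules. Let $N=1+g+\dots+g^{n-1}$, and recall that the augmentation ideal of $\mathbb Z[G]$ is generated by $1-g$ (or by $1-g^{-1}$), and that the annihilator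 of $1-g$ is $(N)=\mathbb ZN$.

\begin{lemma}\label{lem:homology}
The surfaces $\tilde D$ and $\tilde\Sigma$ are connected, and
\[
H_1(\tilde\Sigma)=\bigoplus_{i=1}^{2h}\mathbb Z[G]\,e_i\ \oplus\ \bigoplus_{j=1}^{r-1}(\mathbb Z[G]/N)\,c_j ,
\]
where the second sum is $H_1(\tilde D)$ and the images of the $e_i$ form a basis of $H_1(\Sigma)$.
\end{lemma}

\begin{proof}
The disk $D$ is a regular neighborhood of a chain of arcs $\alpha_j$ from $p_j$ to $p_{j+1}$, $1\le j\le r-1$. Off the chain the cover is unbranched, so the retraction of $D$ onto the chain lifts to a deformation retraction of $\tilde D$ onto the preimage graph. This graph has one vertex $\tilde p_j$ over each $p_j$ and $n$ edges $g^i\varepsilon_j$ from $\tilde p_j$ to $\tilde p_{j+1}$. It is connected, and a chain $\sum_jx_j\varepsilon_j$ with $x_j\in\mathbb Z[G]$ is a cycle if and only if every $x_j$ has augmentation $0$, because the $\tilde p_{j+1}-\tilde p_j$ are linearly independent. So $H_1(\tilde D)$ is free over $\mathbb Z[G]/N$ on the classes $c_j=(1-g)\varepsilon_j$. Each band lifts to $n$ bands attached to $\tilde D$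 and freely permuted by $G$. Hence $\tilde\Sigma$ is connected, $H_2(\tilde\Sigma,\tilde D)=0$, and $H_1(\tilde\Sigma,\tilde D)$ is free over $\mathbb Z[G]$ on one lifted core for each band. The sequence $0\to H_1(\tilde D)\to H_1(\tilde\Sigma)\to H_1(\tilde\Sigma,\tilde D)\to0$ is exact as $\tilde D$ is connected, and it splits when we choose $e_i$ mapping to the lifted cores. The cores form a basis of $H_1(\Sigma,D)=H_1(\Sigma)$.
\end{proof}

\subsection{The equivariant form}

Let $\theta(x,y)=\operatorname{lk}(x,y^+)$ be the Seifert form on $H_1(\tilde\Sigma)$, where $y^+$ is the positive push-off, and let $\mathcal B(x,y)=t\,\theta(x,y)-\theta(y,x)$. Recall that $\Delta_K\doteq\det(t\theta-\theta^T)$, the determinant of $\mathcal B$ in a $\mathbb Z$-basis, and that $\theta-\theta^T$ is the intersection form up to sign. For a connected surface with connected boundary this form is unimodular and skew, so its determinant is $1$. Both $\theta$ and $\mathcal B$ are $G$-invariant, as $G$ preserves the orientations of $S^3$ and $\tilde\Sigma$. To use the module structure we collect the values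 of $\mathcal B$ along an orbit:
\[
\Theta(x,y)=\sum_{i=0}^{n-1}\mathcal B(x,g^iy)\,g^i\in\mathbb Z[G][t^{\pm1}].
\]
Invariance of $\mathcal B$ gives $\Theta(gx,y)=g\,\Theta(x,y)$ and $\Theta(x,gy)=g^{-1}\Theta(x,y)$. Let $u=t^{-1}-1$. Then $u\mathcal B(x,y)=(1-t)\theta(x,y)+(1-t^{-1})\theta(y,x)$, so $u\mathcal B(y,x)=(u\mathcal B(x,y))^*$, and
\begin{equation}\label{eq:hermitian}
u\Theta(y,x)=\sum_i\bigl(u\mathcal B(g^ix,y)\bigr)^*g^i=\sum_i\bigl(u\mathcal B(x,g^{-i}y)\,g^{-i}\bigr)^*=\bigl(u\Theta(x,y)\bigr)^*.
\end{equation}

The Gram matrix of $\Theta$ on the generators $e_i,c_j$ is not yet the right object, because the $c_j$ are not free generators. Since $Nc_j=0$, any value of $\Theta$ involving some $c_j$ is killed by $N$, hence has augmentation $0$. So there are matrices over $\mathbb Z[G][t^{\pm1}]$ with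
\[
\Theta(e,e)=A_{ee},\quad\Theta(e,c)=(1-g^{-1})A_{ec},\quad\Theta(c,e)=(1-g)A_{ce},\quad\Theta(c,c)=(1-g^{-1})A_{cc}.
\]
The last three are determined up to multiples of $N$, and we fix a choice. Their values at $\chi\neq1$ do not depend on the choice, since $N(\chi)=0$, while $A_{cc}(1)$ is determined only modulo $n$. We divide the $c$-columns of the Gram matrix by $1-g^{-1}$ and put
\[
\mathcal A=\begin{pmatrix}A_{ee}&A_{ec}\\(1-g)A_{ce}&A_{cc}\end{pmatrix},\qquad F_\chi=\det\mathcal A(\chi)\quad(\chi\ne1),\qquad\varphi=\det A_{ee}(1).
\]
The Gram matrix of $\Theta$ is $\mathcal A\cdot\operatorname{diag}(I,(1-g^{-1})I)$. We have $F_\chi\in\mathbb Z[\chi][t^{\pm1}]$, $F_{\sigma\chi}=\sigma F_\chi$ for $\sigma\in\operatorname{Gal}(\mathbb Q(\zeta_n)/\mathbb Q)$, and $\det\mathcal A(1)=\varphi\det A_{cc}(1)$, as $\mathcal A(1)$ is block triangular. For $n=2$, for instance, $gc_j=-c_j$, so $\Theta(x,c_j)=(1-g)\mathcal B(x,c_j)$ and one may take $A_{cc}=\mathcal B(c,c)$.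

\begin{lemma}\label{lem:factor}
We have $\Delta_K\doteq\det(t\theta-\theta^T)=\varphi\prod_{\chi\neq1}F_\chi$. Moreover $\varphi(t^{-1})=t^{-2h}\varphi(t)$, $\varphi(1)=\pm1$, and each $F_\chi(1)$ is a unit of $\mathbb Z[\zeta_n]$.
\end{lemma}

\begin{proof}
Extend $\mathcal B$ to $H_1(\tilde\Sigma;\mathbb C)$, complex linearly in $x$ and conjugate linearly in $y$, with $t$ untouched. For $x\in H_1(\tilde\Sigma)$ let $x_\chi=\sum_i\chi^{-i}g^ix$, so that $gx_\chi=\chi x_\chi$. Invariance gives $\mathcal B(x_\chi,y_\psi)=\chi\bar\psi\,\mathcal B(x_\chi,y_\psi)$, so this vanishes for $\chi\ne\psi$, and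
\[
\mathcal B(x_\chi,y_\chi)=\sum_{i,j}\chi^{j-i}\mathcal B(x,g^{j-i}y)=n\,\Theta(x,y)(\chi).
\]
Pass from the $\mathbb Z$-basis $\{g^ie_k\}_{0\le i\le n-1}\cup\{g^ic_j\}_{0\le i\le n-2}$ to the family $\{(e_k)_\chi\}_\chi\cup\{(c_j)_\chi\}_{\chi\ne1}$. For each $e_k$ the transition matrix is $V=(\chi^{-i})_{\chi,i}$, and $V\bar V^T=nI$ gives $|\det V|^2=n^n$. For each $c_j$ it is $V'=(\chi^{-i}-\chi^{-(n-1)})_{\chi\ne1,\ i\le n-2}$, because $g^{n-1}c_j=-\sum_{i\le n-2}g^ic_j$. Subtracting the last column of $V$ from the others turns the row $\chi=1$ into $(0,\dots,0,1)$, with complementary minor $V'$; so $|\det V'|^2=n^n$ as well. In the new basis $\mathcal B$ is block diagonal, with the block $nA_{ee}(1)$ of size $2h$ for $\chi=1$ and the blocks $n\mathcal A(\chi)\operatorname{diag}(I,(1-\bar\chi)I)$ of size $2h+r-1$ for $\chi\ne1$. Hence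
\[
n^{n(2h+r-1)}\det\mathcal B=n^{2hn+(r-1)(n-1)}\;\varphi\prod_{\chi\ne1}F_\chi\cdot\Bigl(\prod_{\chi\ne1}(1-\bar\chi)\Bigr)^{r-1}.
\]
Since $\prod_{\chi\neq1}(1-\bar\chi)=\delta_n(1)=n$, the powers of $n$ cancel.

Next, $A_{ee}(1)=tA-A^T$ for the integral matrix $A_{jk}=\sum_i\theta(e_j,g^ie_k)$ of even size $2h$, so $\varphi(t^{-1})=t^{-2h}\det(A-tA^T)=t^{-2h}\det(A^T-tA)=t^{-2h}\varphi(t)$. At $t=1$ we get $\varphi(1)\prod F_\chi(1)=\det(\theta-\theta^T)=1$, and all factors lie in $\mathbb Z[\zeta_n]$.
\end{proof}

The forms in the intermediate quotients are obtained by summing over the kernel of $G\to G_d$.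

\begin{lemma}\label{lem:transfer}
Let $d\mid n$ and let $\theta_d$ be the Seifert form of $\tilde\Sigma/G^{(d)}\subset M_d$. For $x,y\in H_1(\tilde\Sigma)$ with images $\bar x,\bar y$ we have $\theta_d(\bar x,\bar y)=\sum_{k\in G^{(d)}}\theta(x,ky)$. Hence $\Theta(x,y)$ maps under $\mathbb Z[G]\to\mathbb Z[G_d]$ to the value $\Theta_d(\bar x,\bar y)$ of the form built from $\theta_d$ and $G_d$ in the same way.
\end{lemma}

\begin{proof}
Represent $x,y$ by cycles avoiding $B$, and let $S$ be a $2$-chain in $M_d$ in general position with $\partial S=\bar y^+$. Its preimage $\tilde S$ has boundary $\sum_{k\in G^{(d)}}ky^+$. Points of $x\cap\tilde S$ correspond to points of $\bar x\cap S$ with the same signs, so $x\cdot\tilde S=\bar x\cdot S$. The second statement follows by grouping the terms of $\Theta$ into cosets of $G^{(d)}$.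
\end{proof}

For $d=1$ the lemma says that the matrix $A$ in the proof of Lemma~\ref{lem:factor} is a Seifert matrix of $\Sigma$. So $\varphi$ is the Alexander polynomial of the quotient knot $\bar K\subset Q$.

\section{Reduction modulo a prime dividing the period}\label{sec:congruence}

We first record how roots of unity reduce. For a prime $\ell\mid n$, every character is uniquely a product of one of $\ell$-power order and one of order prime to $\ell$, its \emph{prime-to-$\ell$ part}.

\begin{lemma}\label{lem:roots}
Let $\mathfrak l$ be a prime of $\mathbb Z[\zeta_n]$ over $\ell$ and $\chi$ an $n$-th root of unity. Then $\chi\equiv1\pmod{\mathfrak l}$ if and only if $\chi$ has $\ell$-power order.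
\end{lemma}

\begin{proof}
In a field of characteristic $\ell$, $x^{\ell^a}=1$ forces $x=1$. So $\chi$ is congruent to its prime-to-$\ell$ part $\chi'$. If $\chi'\ne1$ has order $m$, then $1-\chi'$ divides $\delta_m(1)=m\notin\mathfrak l$.
\end{proof}

The block $A_{cc}$ depends only on the disk $D$. Its determinant at $g=1$, which has a meaning only modulo $n$, is where the linking number enters.

\begin{proposition}\label{prop:congruence}
Let $q$ be a prime dividing $n$ and $\mathfrak q$ a prime of $\mathbb Z[\zeta_n]$ over $q$.
\begin{enumerate}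
\item[(1)] $\det A_{cc}(1)\doteq\delta_\lambda$ in $\mathbb F_q[t^{\pm1}]$.
\item[(2)] $F_\chi\equiv F_{\chi'}\pmod{\mathfrak q}$ whenever $\chi,\chi'\ne1$ and $\chi/\chi'$ has $q$-power order. If $\chi\ne1$ has $q$-power order, then $F_\chi\doteq\varphi\,\delta_\lambda$ modulo $\mathfrak q$.
\end{enumerate}
\end{proposition}

\begin{proof}
Part (2) follows from (1), Lemma~\ref{lem:roots}, $F_\chi=\det\mathcal A(\chi)$ and $\det\mathcal A(1)=\varphi\det A_{cc}(1)$. For (1), the evaluation $A_{cc}(1)$ has no direct geometric meaning. We pass to the $q$-fold cover, where all characters are congruent to $1$, recognize a power of $\det A_{cc}(1)$ as the order of a homology module, and compute that module by filtering an equivariant chain complex.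

Let $\Lambda=\mathbb F_q[t^{\pm1}]$, a principal ideal domain. The \emph{order} of a finitely generated torsion module $\bigoplus_i\Lambda/(f_i)$ is $\prod f_i$, up to units. It is multiplicative in short exact sequences and equals the determinant of a square presentation matrix. All homology below has coefficients in $\mathbb F_q$.

\medskip\noindent\emph{Step 1: an auxiliary knot.} Let $M=M_q$, and let $D_q=\tilde D/G^{(q)}\subset M$ be the preimage of $D$. It is a connected surface. The monodromy along $\partial D$ is $g^{\pm\lambda}$, which generates $G_q$, so $K_D=\partial D_q$ is a knot in $M$ with Seifert surface $D_q$. Let $\theta_D$ be its Seifert matrix. The classes $c_j=(1-g)\varepsilon_j$ map to the corresponding generators $\bar c_j$ of $H_1(D_q;\mathbb Z)$, and by Lemma~\ref{lem:transfer}, $\Theta_q(\bar c,\bar c)=(1-g^{-1})\bar A_{cc}$, where $\bar A_{cc}$ is the image of $A_{cc}$ over $\mathbb Z[G_q]$. The determinant computation in Lemma~\ref{lem:factor} used only the module structure and the invariance of the form. Applied to $D_q$, with $h=0$, it gives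
\[
\det(t\theta_D-\theta_D^T)=\prod_{\chi^q=1,\ \chi\neq1}\det A_{cc}(\chi)\equiv\bigl(\det A_{cc}(1)\bigr)^{q-1}\pmod q;
\]
the congruence holds modulo $1-\zeta_q$, both ends have integer coefficients, and $(1-\zeta_q)\cap\mathbb Z=q\mathbb Z$.

\medskip\noindent\emph{Step 2: this determinant is an order.} Let $\widetilde W$ be the infinite cyclic cover of $M\setminus K_D$. It is a union of translates $t^iM'$ of the manifold $M'$ obtained by cutting $M\setminus K_D$ open along $D_q$, and $M'\simeq M\setminus D_q$. By Alexander duality $H_1(M')$ has a basis dual under linking to a given basis $x_1,x_2,\dots$ of $H_1(D_q)$. In these bases the two push-off maps $H_1(D_q)\to H_1(M')$ have entries $\operatorname{lk}(x_j,x_k^+)=\theta_D(x_j,x_k)$ and $\operatorname{lk}(x_j,x_k^-)=\theta_D(x_k,x_j)$. In the Mayer--Vietoris sequence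
\[
H_1(D_q)\otimes\Lambda\to H_1(M')\otimes\Lambda\to H_1(\widetilde W)\to H_0(D_q)\otimes\Lambda\to H_0(M')\otimes\Lambda
\]
the first map therefore has matrix $t\theta_D-\theta_D^T$, up to transposition and a unit, and the last map is multiplication by $t-1$ on $\Lambda$, up to a unit, hence injective. So $H_1(\widetilde W)$ has order $\det(t\theta_D-\theta_D^T)$, which is nonzero because its value at $t=1$ is $1$. By Step 1 and unique factorization in $\Lambda$, it remains to show that $H_1(\widetilde W)$ has order $\delta_\lambda^{\,q-1}$.

\medskip\noindent\emph{Step 3: the quotient pair.} Let $W$ be the infinite cyclic cover of $Q\setminus\partial D$. A generic loop in $M\setminus K_D$ has the same intersection number with $D_q$ as its image has with $D$, so $\widetilde W$ is the pullback of $W$ along $M\setminus K_D\to Q\setminus\partial D$. Hence $G_q$ acts on $\widetilde W$, commuting with $t$, with quotient $W$. The fixed set maps homeomorphically onto the preimage $B_\infty\subset W$ of $\bar B$, and the action is free elsewhere.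

The space $W$ is a chain of copies of $Q$ cut open along $D$, glued along open disks. Each copy is acyclic by Alexander duality, so the Mayer--Vietoris sequence gives $H_k(W)=0$ for $k\ge1$ and $H_0(W)=\Lambda/(t-1)$. Since $\operatorname{lk}(\bar B,\partial D)=\pm\lambda\ne0$, the set $B_\infty$ consists of $\lambda$ lines permuted cyclically by $t$, so $H_0(B_\infty)=\Lambda/(t^\lambda-1)$ and $H_k(B_\infty)=0$ for $k\geq1$. The sequence of the pair gives $H_k(W,B_\infty)=0$ for $k\neq1$ and
\[
H_1(W,B_\infty)=\ker\bigl(\Lambda/(t^\lambda-1)\to\Lambda/(t-1)\bigr)\cong\Lambda/(\delta_\lambda).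
\]

\medskip\noindent\emph{Step 4: the filtration.} Replace $Q\setminus\partial D$ by the compact exterior of a tubular neighborhood of $\partial D$ disjoint from $\bar B$, and $W,\widetilde W$ by the corresponding subspaces; this changes neither the homotopy types nor $B_\infty$. Triangulate the exterior with $\bar B$ as a subcomplex that meets each simplex in a face or not at all, and lift the triangulation to $W$. A simplex of $W$ in $B_\infty$ has one lift to $\widetilde W$, fixed by $G_q$. Any other simplex, with its face in $B_\infty$ removed, is contractible, so it has $q$ lifts, permuted freely. The cellular chain complex $C_*$ of $\widetilde W$ is thus, in each degree, a finite direct sum of copies of $\Lambda$ with trivial action, which form the subcomplex $C_*(B_\infty)$, and copies of $\Lambda[G_q]$. Let $\tau=1-g$, so that $\mathbb F_q[G_q]=\mathbb F_q[\tau]/(\tau^q)$. Then $C_*/\tau C_*=C_*(W)$ and $\tau C_*(B_\infty)=0$. For $1\le j\le q-1$, multiplication by $\tau^j$ induces an isomorphism of complexes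
\[
C_*(W,B_\infty)=C_*/\bigl(C_*(B_\infty)+\tau C_*\bigr)\longrightarrow\tau^jC_*/\tau^{j+1}C_* ,
\]
because in $\mathbb F_q[\tau]/(\tau^q)$ we have $\tau^jx\in(\tau^{j+1})$ if and only if $x\in(\tau)$. We claim that for $1\le j\le q$ the complex $\tau^jC_*$ has homology only in degree $1$, of order $\delta_\lambda^{\,q-j}$. This holds for $\tau^qC_*=0$. If it holds for $j+1$, the long exact sequence of $0\to\tau^{j+1}C_*\to\tau^jC_*\to C_*(W,B_\infty)\to0$ reduces by Step 3 to a short exact sequence in degree $1$, and the claim follows for $j$. Finally, $0\to\tau C_*\to C_*\to C_*(W)\to0$ and $H_1(W)=H_2(W)=0$ give $H_1(\widetilde W)\cong H_1(\tau C_*)$, of order $\delta_\lambda^{\,q-1}$.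
\end{proof}

\section{The obstruction}\label{sec:obstruction}

\subsection{The local ring}\label{sub:ring}

Let $q$ be a prime and $R=\mathbb Z[\zeta_q]$. Then $R/(1-\zeta_q)=\mathbb F_q$, and $1-\chi$ generates the same ideal as $1-\zeta_q$ for every $\chi$ of order $q$, since each of $\chi,\zeta_q$ is a power of the other. Let $p\in\mathbb F_q[t]$ be irreducible of degree at least $2$ and \emph{self-reciprocal}, meaning that $p\mid t^{\deg p}p(t^{-1})$; we scale $p$ to be monic. Put $k=\mathbb F_q[t]/(p)=\mathbb F_q(\omega)$, with $\omega$ the class of $t$. Let $\mathfrak m$ be the kernel of $R[t^{\pm1}]\to k$, $\zeta_q\mapsto1$, $t\mapsto\omega$, and let $\mathcal O=R[t^{\pm1}]_{\mathfrak m}$, with maximal ideal again denoted $\mathfrak m$. The image of an element of $\mathcal O$ in $k$ is its \emph{residue}.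

The quotient $\mathcal O/(1-\zeta_q)=\mathbb F_q[t]_{(p)}$ is a discrete valuation ring, so $\mathfrak m$ is generated by $1-\zeta_q$ and any lift of a uniformizer, and $0\subset(1-\zeta_q)\subset\mathfrak m$ is a chain of distinct primes. Thus $\mathcal O$ is a regular local ring of dimension $2$. We use the standard consequence: if $\xi,\eta$ generate $\mathfrak m$, with classes $X,Y\in\mathfrak m/\mathfrak m^2$, then $\bigoplus_j\mathfrak m^j/\mathfrak m^{j+1}$ is the polynomial ring $k[X,Y]$. In particular $\xi,\eta\notin\mathfrak m^2$, and $\mathfrak m^2/\mathfrak m^3$ is the space of quadratic forms in $X,Y$ over $k$. The \emph{leading form} of $F\in\mathfrak m^2\setminus\mathfrak m^3$ is its class in $\mathfrak m^2/\mathfrak m^3$; multiplying $F$ by a unit multiplies it by an element of $k^\times$. We also note that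
\begin{equation}\label{eq:exact}
\text{if the image of $x\in\mathcal O$ in $\mathbb F_q[t]_{(p)}$ is exactly divisible by $p$, then $x\in\mathfrak m\setminus\mathfrak m^2$,}
\end{equation}
since $\mathfrak m^2$ maps onto $(p^2)$.

Because $p$ is self-reciprocal, $\omega^{-1}$ is a root of $p$, and $\omega\mapsto\omega^{-1}$ defines an automorphism of $k$ compatible with $*$. So $*$ preserves $\mathfrak m$ and acts on $\mathcal O$, on $k$ and on $\mathfrak m/\mathfrak m^2$. On $k$ it is nontrivial, since $\deg p\geq2$ gives $\omega\ne\pm1$; its fixed field is $k_0=\mathbb F_q(\omega+\omega^{-1})$, of index $2$. Let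
\[
V_0=\{\ell\in\mathfrak m/\mathfrak m^2:\ \ell^*=\ell\},
\]
a vector space over $k_0$ that contains the class of every hermitian element of $\mathfrak m$. If $X,Y$ are the classes of hermitian generators of $\mathfrak m$, then $(xX+yY)^*=x^*X+y^*Y$ for $x,y\in k$, so $V_0=k_0X\oplus k_0Y$.

Hermitian generators exist. First, $t^{\deg p}p(t^{-1})=p(0)p(t)$, and $t=1$ gives $p(0)=1$. The degree $[k:\mathbb F_q]=2[k_0:\mathbb F_q]$ is even, say $2e$. So $t^{-e}p$ is symmetric and lifts to a symmetric element of $\mathbb Z[t^{\pm1}]$. Second, let $\chi$ have order $q$ and put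
\[
\pi=1-\chi,\qquad\nu=-\chi^{-1},\qquad\text{so that}\quad\pi^*=\nu\pi,\quad\nu\nu^*=1 .
\]
To correct $\pi$ by a unit we need a unit $\kappa$ with $\nu\kappa^*=\kappa$. Every element $s+\nu s^*$ satisfies this equation. The choice $s=1$ gives $1-\chi^{-1}\in\mathfrak m$, but $s=t$ gives a unit:
\begin{equation}\label{eq:mu}
\kappa=t+\nu t^{-1},\quad\text{with residue }\omega-\omega^{-1}\neq0;\qquad\mu=\pi/\kappa^*,\quad\mu^*=\frac{\nu\pi}{\nu\kappa^*}=\mu .
\end{equation}
So $\mu$ is a hermitian generator of $\pi\mathcal O$. For $q=2$ we have $\nu=1$ and $\mu=2/(t+t^{-1})$, as in \eqref{eq:model}.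

\subsection{A determinant lemma}

\begin{lemma}\label{lem:det}
Let $\mu\in\mathfrak m$ be hermitian and nonzero, and let
\[
Z=\begin{pmatrix}A&V\\ \mu V^*&C\end{pmatrix}
\]
be a matrix over $\mathcal O$ with $A,C$ hermitian and $\det A,\det C\in\mathfrak m\setminus\mathfrak m^2$. Then $\det Z$ is a unit times $\alpha\gamma-\mu vv^*$, with $\alpha,\gamma\in\mathfrak m$ hermitian and $v\in\mathcal O$.
\end{lemma}

\begin{proof}
\emph{Diagonalization.} Let $H$ be a hermitian matrix over $\mathcal O$ whose reduction modulo $\mathfrak m$ has corank $j$. Choose a basis of row vectors over $k$ whose first $j$ members span the left kernel of the reduction, and lift it to an invertible matrix $S$. The first $j$ rows of $SHS^*$ vanish modulo $\mathfrak m$, and by symmetry so do the first $j$ columns. So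
\[
SHS^*=\begin{pmatrix}H_0&w\\w^*&U\end{pmatrix},\qquad
\begin{pmatrix}I&-wU^{-1}\\0&I\end{pmatrix}SHS^*\begin{pmatrix}I&-wU^{-1}\\0&I\end{pmatrix}^{*}=\begin{pmatrix}H_0-wU^{-1}w^*&0\\0&U\end{pmatrix},
\]
where $H_0,w$ have entries in $\mathfrak m$ and $U$ is invertible, its reduction having full rank. In particular $\det H\in\mathfrak m^j$. For $A$ and $C$ the hypothesis gives $j\geq1$ and $j\le1$. Replacing $Z$ by $\operatorname{diag}(S,S')\,Z\operatorname{diag}(S^*,S'^*)$ preserves its shape, with $V$ replaced by $SVS'^*$, and changes $\det Z$ by a unit. So we may assume $A=(\alpha_0)\oplus U$ and $C=(\gamma_0)\oplus U'$ with $\alpha_0,\gamma_0\in\mathfrak m$ and $U,U'$ invertible.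

\emph{Schur complement.} Write $V=(V_{ij})_{i,j=1,2}$ in blocks accordingly, and reorder rows and columns simultaneously so that those of $\alpha_0$ and $\gamma_0$ come first. The blocks of $Z$ become
\[
Z_{11}=\begin{pmatrix}\alpha_0&V_{11}\\ \mu V_{11}^*&\gamma_0\end{pmatrix},\quad
Z_{12}=\begin{pmatrix}0&V_{12}\\ \mu V_{21}^*&0\end{pmatrix},\quad
Z_{21}=\begin{pmatrix}0&V_{21}\\ \mu V_{12}^*&0\end{pmatrix},\quad
Z_{22}=\begin{pmatrix}U&V_{22}\\ \mu V_{22}^*&U'\end{pmatrix}.
\]
The matrix $Z_{22}$ is invertible, being block triangular with invertible diagonal blocks modulo $\mathfrak m$, and $\det Z=\det Z_{22}\det Z'$ with $Z'=Z_{11}-Z_{12}Z_{22}^{-1}Z_{21}$. The first column of $Z_{21}$ and the second row of $Z_{12}$ are divisible by $\mu$. Hence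
\[
Z'=\begin{pmatrix}\alpha&v\\ \mu v'&\gamma\end{pmatrix},\qquad\alpha\in\alpha_0+\mu\mathcal O\subset\mathfrak m,\quad\gamma\in\gamma_0+\mu\mathcal O\subset\mathfrak m,\quad v,v'\in\mathcal O .
\]
To recover the symmetry, multiply the rows of $Z$ that pass through $A$ by $\mu$. The result $\hat Z$ has blocks $\mu A,\ \mu V,\ \mu V^*,\ C$ and is hermitian. In the reordered form $\hat Z_{1j}=\operatorname{diag}(\mu,1)Z_{1j}$ and $\hat Z_{2j}=\operatorname{diag}(\mu I,I)Z_{2j}$, so over the fraction field $\hat Z_{11}-\hat Z_{12}\hat Z_{22}^{-1}\hat Z_{21}=\operatorname{diag}(\mu,1)Z'$. The left side is hermitian. Therefore $\mu\alpha$ and $\gamma$ are hermitian and $\mu v'=(\mu v)^*$; as $\mu^*=\mu\neq0$, also $\alpha^*=\alpha$ and $v'=v^*$.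
\end{proof}

\begin{remark}\label{rem:corank}
The hypothesis makes each diagonal block contribute one hermitian factor. It cannot be relaxed to $\det A\cdot\det C\in\mathfrak m^2\setminus\mathfrak m^3$. In the setting of Section~\ref{sec:example} take $V=0$, $C=(1)$, and $A$ of size $2$ with zero diagonal and off-diagonal entries $f,f^*$. Then $\det Z=-ff^*$ has leading form $X^2+XY+Y^2$, which was shown there to be incompatible with the conclusion of the lemma.
\end{remark}

\subsection{The theorem}

\begin{theorem}\label{thm:obstruction}
Let $K$ have period $n$, with $\lambda,\varphi,F_\chi$ as in Section~\ref{sec:seifert}. Let $q\mid n$ be prime, $\chi$ a character of order $q$, and let $p\in\mathbb F_q[t]$ be irreducible, self-reciprocal, of degree at least $2$, exactly dividing both $\varphi$ and $\delta_\lambda$ modulo $q$. Let $\mathfrak m,k,k_0,V_0$ be as in Section~\ref{sub:ring}. Then $F_\chi\in\mathfrak m$. If $F_\chi\in\mathfrak m^2\setminus\mathfrak m^3$, its leading form is $\epsilon\,\ell_1\ell_2$ with $\epsilon\in k^\times$ and $\ell_1,\ell_2\in V_0$. In particular, in coordinates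 $X,Y$ given by hermitian generators of $\mathfrak m$, the leading form has a nontrivial zero in $k_0^2$.
\end{theorem}

\begin{proof}
Let $\pi,\nu,\kappa,\mu$ be as in \eqref{eq:mu}. By Proposition~\ref{prop:congruence}, $F_\chi\doteq\varphi\delta_\lambda$ modulo $\pi$, so $F_\chi\in\mathfrak m$. The element $u=t^{-1}-1$ is a unit of $\mathcal O$, as $\omega\neq1$. Write
\[
u\mathcal A(\chi)=\begin{pmatrix}A&V_1\\ \pi V_2&C_1\end{pmatrix}.
\]
By \eqref{eq:hermitian} the matrix $u\mathcal A(\chi)\operatorname{diag}(I,\pi^*I)$, with blocks $A$, $\pi^*V_1$, $\pi V_2$, $\pi^*C_1$, is hermitian. Hence $A^*=A$, $\pi V_2=\pi V_1^*$ and $\pi C_1^*=\pi^*C_1$, that is, $V_2=V_1^*$ and $C_1^*=\nu C_1$. The block $C_1$ is hermitian only up to the factor $\nu$, and $\kappa$ repairs this. Put $V=\kappa V_1$ and $C=\kappa C_1$. Then $C^*=\kappa^*\nu C_1=C$ and $\mu V^*=\mu\kappa^*V_1^*=\pi V_2$, so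
\[
Z=u\mathcal A(\chi)\operatorname{diag}(I,\kappa I)=\begin{pmatrix}A&V\\ \mu V^*&C\end{pmatrix},
\]
and $\det Z$ is a unit times $F_\chi$. Modulo $\pi$ and up to units of $\mathbb F_q[t]_{(p)}$, $\det A$ equals $\det A_{ee}(1)=\varphi$, and $\det C$ equals $\det A_{cc}(1)\doteq\delta_\lambda$ by Proposition~\ref{prop:congruence}(1). By the hypothesis on $p$ and \eqref{eq:exact}, both determinants lie in $\mathfrak m\setminus\mathfrak m^2$. Lemma~\ref{lem:det} gives
\[
\eta F_\chi=\alpha\gamma-\mu vv^*,\qquad\eta\in\mathcal O^\times,\quad\alpha,\gamma\in\mathfrak m\text{ hermitian}.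
\]
Suppose $F_\chi\in\mathfrak m^2$. Then $\mu vv^*\in\mathfrak m^2$, and $\mu\notin\mathfrak m^2$ because it is one of two generators of $\mathfrak m$. So $vv^*$ is not a unit. As $*$ preserves $\mathfrak m$, both $v$ and $v^*$ lie in $\mathfrak m$, and $\mu vv^*\in\mathfrak m^3$. Hence $\eta F_\chi\equiv\alpha\gamma\pmod{\mathfrak m^3}$, and the classes $\ell_1,\ell_2$ of $\alpha,\gamma$ lie in $V_0$. If $F_\chi\notin\mathfrak m^3$, both are nonzero, and for $\ell_1=xX+yY$ with $x,y\in k_0$ the leading form vanishes at $(y,-x)\ne(0,0)$.
\end{proof}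

\section{Proof of Theorem~\ref{thm:two}}\label{sec:two}

The Murasugi conditions hold by Lemma~\ref{lem:conditions}. Suppose that $K$ has period $2$ and $\Delta_K\doteq\Delta$. To apply Theorem~\ref{thm:obstruction} we must determine the data $\lambda,\varphi,F_{-1}$ of $K$ from $\Delta$ alone. By Lemma~\ref{lem:factor} and Proposition~\ref{prop:congruence}, $\Delta\doteq\varphi F_{-1}$ in $\mathbb Z[t^{\pm1}]$, the polynomial $\varphi$ is symmetric up to units, $\lambda$ is odd, and $F_{-1}\doteq\varphi\delta_\lambda$ modulo $2$.

Since $t^4-3t^2+1=(t^2-1)^2-t^2$, we have $\Delta=-PQ_1Q_2$ with $P=t^2-t+1$, $Q_1=t^2-t-1$, $Q_2=t^2+t-1$. All three factors reduce to $p=t^2+t+1$ modulo $2$, so they are irreducible. As $t^2Q_1(t^{-1})=-Q_2$, the symmetric divisor $\varphi$ is one of $1$, $P$, $Q_1Q_2$, $PQ_1Q_2$ up to units. Modulo $2$ we have $p^3\doteq\varphi^2\delta_\lambda$. This excludes the last two cases, where $p^4\mid\varphi^2$. If $\varphi\doteq1$, then $\delta_\lambda\doteq p^3$, which is impossible because $t^\lambda-1$ is squarefree over $\mathbb F_2$ for odd $\lambda$. So $\varphi\doteq P$,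 $\delta_\lambda\doteq p$ modulo $2$, and $F_{-1}\doteq Q_1Q_2$.

Theorem~\ref{thm:obstruction} applies with $q=2$, $\chi=-1$ and this $p$; the ring $\mathcal O$ is that of Section~\ref{sec:example}, with $k=\mathbb F_4$ and $k_0=\mathbb F_2$. By \eqref{eq:leading}, $F_{-1}$ lies in $\mathfrak m^2\setminus\mathfrak m^3$ and its leading form is a nonzero multiple of $X^2+XY+Y^2$, which has no nontrivial zero in $\mathbb F_2^2$. This contradicts Theorem~\ref{thm:obstruction}. \qed

\section{Counterexamples for every period}\label{sec:all}

Fix $n>1$ and a prime $q\mid n$. We start from the solution $\delta_\lambda(gt)\varphi(t)$ of Example~\ref{ex:torus} and add a term that vanishes at $g=1$ and at $t=1$, so that the Murasugi conditions persist. The term has two tasks. It must change the leading form at a character of order $q$ into a form without nontrivial zeros over $k_0$. It must also make $\Delta$ rigid enough that any knot of period $n$ with polynomial $\Delta$ has essentially our factorization. For the second task we arrange that the factors are irreducible, that their span is much larger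 than $\lambda$, and that $\lambda$ is larger than the span of $\varphi$.

\subsection{The linking number and the polynomial $\varphi$}

We need a self-reciprocal factor of $\delta_\lambda$ modulo $q$ of small degree. This suggests taking $\lambda$ to be a large divisor of some $q^f+1$. Choose an even $f\ge4$ divisible by $\ell-1$ for every prime $\ell\mid n$, and let
\[
\lambda=2^f+1\ \text{ if }q=2,\qquad\lambda=(q^f+1)/2\ \text{ if $q$ is odd}.
\]
Then $\lambda$ is odd, since $q^f\equiv1\pmod 8$ for odd $q$ and even $f$. It is prime to $q$, since it divides $q^f+1$. For an odd prime $\ell\mid n$ with $\ell\neq q$ we have $q^f\equiv1\pmod\ell$, so $\lambda\equiv2$ or $\lambda\equiv1\pmod\ell$. Hence $\gcd(\lambda,n)=1$.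

Let $p\in\mathbb F_q[t]$ be a monic irreducible factor of the cyclotomic polynomial $\Phi_\lambda$ modulo $q$, with root $\omega$, an element of order $\lambda$. Since $\omega^{q^f}=\omega^{-1}\ne\omega$, the polynomial $p$ is self-reciprocal of degree at least $2$, say $2e$. This degree is the order of $q$ modulo $\lambda$, so it divides $2f$. As $2^f>2f$ and $(3^f-1)/2>2f$ for $f\geq4$,
\begin{equation}\label{eq:sizes}
2e<\lambda-1 .
\end{equation}
Since $q\nmid\lambda$, the polynomial $t^\lambda-1$ is squarefree modulo $q$, and $p$ exactly divides $\delta_\lambda$. We use the notation of Section~\ref{sub:ring} for this $p$, with $\pi,\kappa,\mu$ as in \eqref{eq:mu} for the character $\zeta_q$.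

The Laurent polynomial $t^{-e}p/p(1)$ is symmetric with value $1$ at $t=1$, so it equals $1+\sum_{j=1}^e\bar b_j(t^j+t^{-j}-2)$ with $\bar b_j\in\mathbb F_q$ and $\bar b_e\neq0$. Lift the $\bar b_j$ to integers $b_j$ and put $\varphi=1+\sum_jb_j(t^j+t^{-j}-2)$. Then
\begin{equation}\label{eq:phi}
\varphi^*=\varphi,\qquad\varphi(1)=1,\qquad\varphi\doteq p\ \text{ modulo }q,\qquad\operatorname{span}\varphi=2e,
\end{equation}
and $\varphi$ is irreducible over $\mathbb Q$, because its reduction modulo $q$ is irreducible of the same span. The elements $\varphi$ and $\mu$ are hermitian generators of $\mathfrak m$; let $X,Y$ be their classes. For a character $\chi$ put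
\[
\delta^\circ_\chi=(\chi t)^{-(\lambda-1)/2}\,\delta_\lambda(\chi t),
\]
a hermitian element. Modulo $\pi$, $\delta^\circ_{\zeta_q}$ is exactly divisible by $p$, so it lies in $\mathfrak m$ and its class is $aX+bY$ with $a,b\in k_0$; here $a\neq0$, because $Y$ dies modulo $\pi$.

The correction term will add $cY^2$ to the form $(aX+bY)X$. In characteristic $2$, a form $aX^2+cY^2$ over a finite field is the square of a linear form and always has a nontrivial zero, so for $q=2$ we need $b\ne0$. If $q=2$ and $b=0$, replace $\varphi$ by $\varphi+2(t+t^{-1}-2)$. Properties \eqref{eq:phi} persist, as the extreme coefficients stay odd. Since $2=\mu\kappa^*$ with $\kappa=t+t^{-1}$, the class $X$ is replaced by $X_1=X+(\omega+\omega^{-1})^2Y$, and $aX=aX_1-a(\omega+\omega^{-1})^2Y$ has nonzero second coefficient. So we may assume $b\neq0$ if $q=2$.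

\subsection{The polynomials}

Choose $c\in k_0$ such that $aX^2+bXY+cY^2$ has no nontrivial zero in $k_0^2$. For odd $q$, choose $c$ so that $b^2-4ac$ is a nonsquare in $k_0$. For $q=2$, the additive map $w\mapsto w^2+w$ of $k_0$ has kernel $\mathbb F_2$, so it misses some $y$; take $c=b^2y/a$. The value of the form at $(bw/a,1)$ is then $(b^2/a)(w^2+w+y)\ne0$, and its value at $(1,0)$ is $a\ne0$.

From $\pi=\mu\kappa^*$ we get $\pi\pi^*=\kappa\kappa^*\mu^2$. Let $\rho\in k_0^\times$ be the residue of the hermitian unit $\kappa\kappa^*(1-t)(1-t^{-1})$. Choose $s_0\in\mathbb Z[t+t^{-1}]$ with residue $c/\rho$, and a multiple $J$ of $\lambda$, larger than all exponents of $s_0$, with $J+1>\lambda-1+2e$. For $z\in\mathbb Z$ put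
\begin{gather*}
E=(1-t)(1-t^{-1})\bigl(s_0+(t^J+t^{-J}-2)+qz\bigr),\\
\Delta_g=\delta_\lambda(gt)\,\varphi(t)+(gt)^{(\lambda-1)/2}(1-g)(1-g^{-1})\,E(t),\\
F_\chi=\Delta_g(\chi,t),\qquad\Delta=\varphi\prod_{\chi\ne1}F_\chi .
\end{gather*}
The term $s_0$ sets the leading form, $t^J+t^{-J}-2$ makes the span large, and $qz$ supplies a parameter for irreducibility. The last two have residue $0$, since $\omega^J=1$. In this section $\lambda,\varphi,F_\chi$ always denote these data; the data of a knot will carry primes.

\begin{lemma}\label{lem:murasugi}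
For every $z$, the pair $(\Delta,n)$ satisfies the Murasugi conditions with $\bar\Delta=\varphi$, and each $F_\chi(1)$ is a unit of $\mathbb Z[\zeta_n]$.
\end{lemma}

\begin{proof}
By \eqref{eq:phi}, $\varphi$ is a knot polynomial. The correction term vanishes at $t=1$ and at $g=1$, which gives (M3). Since $\delta_\lambda(x^{-1})=x^{1-\lambda}\delta_\lambda(x)$ and $\varphi$, $E$, $(1-g)(1-g^{-1})$ are hermitian, $\Delta_g(g^{-1},t^{-1})=(gt)^{1-\lambda}\Delta_g(g,t)$, which is (M4). The Galois group permutes the $F_\chi$, so the coefficients of $\Delta$ are rational algebraic integers. Taking the product of (M4) over $\chi\ne1$ and using $\prod_\chi\chi=\pm1$ with $1-\lambda$ even, we get $\Delta(t^{-1})=t^{(1-\lambda)(n-1)}\Delta(t)$. Finally $F_\chi(1)=\delta_\lambda(\chi)$, and $\Delta(1)=\prod_{\chi\neq1}(1-\chi^\lambda)/(1-\chi)=1$ because $\chi\mapsto\chi^\lambda$ permutes the nontrivial characters. So $\Delta$ is a knot polynomial, and (M1), (M2) hold by definition.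
\end{proof}

Let $L=\mathbb Q(\zeta_n)$, with ring of integers $\mathbb Z[\zeta_n]$. For $\chi\neq1$ put $w_\chi=(1-\chi)(1-\chi^{-1})\neq0$ and
\[
F^\circ_\chi=(\chi t)^{-(\lambda-1)/2}F_\chi=\delta^\circ_\chi\varphi+w_\chi E .
\]

\begin{lemma}\label{lem:properties}
Let $\chi,\psi$ be nontrivial characters.
\begin{enumerate}
\item[(i)] $F_\chi$ has span $2J+2$. Let $\mathfrak l$ be a prime of $\mathbb Z[\zeta_n]$ over a prime $\ell\mid n$. If $\chi$ is not of $\ell$-power order, then $F_\chi$ modulo $\mathfrak l$ has span $2J+2$; otherwise $F_\chi\equiv\delta_\lambda\varphi\pmod{\mathfrak l}$. In both cases the span modulo $\mathfrak l$ exceeds $2e$.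
\item[(ii)] If $F_\chi\doteq F_\psi$ in $L[t^{\pm1}]$, then $\chi=\psi$.
\item[(iii)] There are infinitely many $z\in\mathbb Z$ for which all $F_\chi$ are irreducible in $L[t^{\pm1}]$, and these $z$ give infinitely many $\Delta$ up to units.
\item[(iv)] $F^\circ_{\zeta_q}\in\mathfrak m^2\setminus\mathfrak m^3$, with leading form $aX^2+bXY+cY^2$.
\end{enumerate}
\end{lemma}

\begin{proof}
(i) The exponents of $\delta^\circ_\chi\varphi$ have absolute value at most $(\lambda-1)/2+e<J+1$, and $E$ has extreme terms $-t^{\pm(J+1)}$. So $F^\circ_\chi$ has extreme exponents $\pm(J+1)$, both with coefficient $-w_\chi$. By Lemma~\ref{lem:roots}, $w_\chi\notin\mathfrak l$ unless $\chi$ has $\ell$-power order, and in that case $F_\chi\equiv\Delta_g(1,t)=\delta_\lambda\varphi$. This has span at least $\lambda-1$, as $\varphi(1)=1$ makes $\varphi$ nonzero modulo $\mathfrak l$. Now use \eqref{eq:sizes}.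

(ii) Comparing extreme exponents and coefficients gives $F^\circ_\chi=(w_\chi/w_\psi)F^\circ_\psi$. The terms with $E$ cancel, so $\delta^\circ_\chi=(w_\chi/w_\psi)\delta^\circ_\psi$. A common zero $t_0$ satisfies $(\chi t_0)^\lambda=1=(\psi t_0)^\lambda$. Hence $(\chi/\psi)^\lambda=1=(\chi/\psi)^n$, and $\gcd(\lambda,n)=1$ gives $\chi=\psi$.

(iii) Treat $z$ as a variable. Then $t^{J+1}F^\circ_\chi=U_0(t)+zU_1(t)$ with $U_0,U_1\in L[t]$ and $U_1=-qw_\chi t^J(1-t)^2$. We have $U_0(0)=-w_\chi\neq0$, and $U_0(1)=\chi^{-(\lambda-1)/2}\delta_\lambda(\chi)\neq0$, so $U_0$ and $U_1$ are coprime. In a factorization of $U_0+zU_1$ in $L[z,t]$ one factor is free of $z$ and divides both $U_0$ and $U_1$, so it is constant. Thus $U_0+zU_1$ is irreducible in $L[z,t]$, and by Gauss's lemma in $L(z)[t]$. Hilbert's irreducibility theorem for number fields states: given finitely many polynomials in $L[z,t]$ that are irreducible in $L(z)[t]$, there are infinitely many $z_0\in\mathbb Z$ such that all specializations at $z=z_0$ have unchanged degree in $t$ and are irreducible in $L[t]$ (see \cite[Ch.~9]{lang}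 and the chapters on Hilbertian fields in \cite{fj}). The specializations have nonzero constant term $-w_\chi$, so they remain irreducible in $L[t^{\pm1}]$.

The number $|\Delta(-1)|$ is unchanged by units $\pm t^k$. Each $F^\circ_\chi(-1)$ is linear in $z$ with leading coefficient $4qw_\chi\neq0$, and $\varphi(-1)\equiv\varphi(1)=1\pmod 2$ is nonzero. So $\Delta(-1)$ is a polynomial in $z$ of degree $n-1\geq1$, and $|\Delta(-1)|$ takes each value finitely often.

(iv) We have $w_{\zeta_q}E=\pi\pi^*E=\mu^2\cdot\kappa\kappa^*E$, and $\kappa\kappa^*E$ has residue $\rho\cdot c/\rho=c$. So the class of $F^\circ_{\zeta_q}$ in $\mathfrak m^2/\mathfrak m^3$ is $(aX+bY)X+cY^2$, which is nonzero as $a\ne0$.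
\end{proof}

\subsection{Recovering the data from $\Delta$}

Fix $z$ as in Lemma~\ref{lem:properties}(iii).

\begin{proposition}\label{prop:rigid}
Suppose $K$ has period $n$ and $\Delta_K\doteq\Delta$, and let $\lambda',\varphi',F'_\chi$ be the data of Section~\ref{sec:seifert} for $K$. Then $\lambda'=\lambda$, $\varphi'=\pm t^j\varphi$ for some $j$, and there is a character $\chi'$ of order $q$ such that $F'_{\chi'}$ is a unit of $\mathcal O$ times $F^\circ_{\zeta_q}$.
\end{proposition}

\begin{proof}
By Lemma~\ref{lem:factor},
\begin{equation}\label{eq:two}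
\varphi'\prod_{\chi\neq1}F'_\chi=\pm t^j\,\varphi\prod_{\psi\ne1}F_\psi .
\end{equation}
We compare spans of reductions, and we need reduction to respect divisibility. All factors in \eqref{eq:two}, and their products, take unit values at $t=1$ (Lemmas \ref{lem:factor} and \ref{lem:murasugi}), so they are nonzero modulo every prime $\mathfrak l$ of $\mathbb Z[\zeta_n]$. By Gauss's lemma over the discrete valuation ring $\mathbb Z[\zeta_n]_{\mathfrak l}$, if $f_2=f_1f_3$ in $L[t^{\pm1}]$ with $f_1,f_2$ of this kind, then $f_3$ has coefficients in that ring. Thus: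
\begin{equation}\label{eq:gauss}
\text{if $f_1\mid f_2$ in $L[t^{\pm1}]$, then $f_1\mid f_2$ modulo $\mathfrak l$, both reductions being nonzero.}
\end{equation}

\medskip\noindent\emph{Step A: $\lambda'=\lambda$.} Write $n=q^in'$ with $q\nmid n'$, and let $\mathfrak q$ be a prime over $q$. Group the characters by their prime-to-$q$ parts, $q^i$ to a group. By Proposition~\ref{prop:congruence}(2), the $q^i-1$ nontrivial characters of $q$-power order contribute $(\varphi'\delta_{\lambda'})^{q^i-1}$ modulo $\mathfrak q$, and each other group contributes a $q^i$-th power. The same holds for the $F_\psi$, which are values of $\Delta_g$ with $\Delta_g(1,t)=\delta_\lambda\varphi$. So modulo $\mathfrak q$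
\[
\delta_{\lambda'}^{\,q^i-1}\,\Psi'^{\,q^i}\doteq\Delta\doteq\delta_\lambda^{\,q^i-1}\,\Psi^{q^i},\qquad\Psi'=\varphi'\prod_{\chi^{n'}=1,\ \chi\ne1}F'_\chi,\quad\Psi=\varphi\prod_{\chi^{n'}=1,\ \chi\ne1}F_\chi .
\]
The multiplicities of an irreducible polynomial over $\mathbb Z[\zeta_n]/\mathfrak q$ in $\delta_\lambda$ and in $\delta_{\lambda'}$ are therefore congruent modulo $q^i\geq2$. They are $0$ or $1$, because $\lambda$ and $\lambda'$ are prime to $q$. So they are equal, $\delta_\lambda\doteq\delta_{\lambda'}$, and the spans give $\lambda=\lambda'$.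

\medskip\noindent\emph{Step B: every $F'_\chi$ is divisible in $L[t^{\pm1}]$ by some $F_\psi$.} We induct on the number of primes dividing the order of $\chi$. If the claim fails for $\chi$, then $F'_\chi$ is coprime to all the irreducible $F_\psi$, so it divides $\varphi$ by \eqref{eq:two}, and by \eqref{eq:gauss} its reduction modulo every $\mathfrak l$ has span at most $2e$. If the order of $\chi$ is a power of a prime $\ell$, then modulo $\mathfrak l\mid\ell$ Proposition~\ref{prop:congruence} gives $F'_\chi\doteq\delta_\lambda\varphi'$, of span at least $\lambda-1>2e$, a contradiction. Otherwise let $\ell$ divide the order of $\chi$, let $\mathfrak l\mid\ell$, and let $\chi_1\neq1$ be the prime-to-$\ell$ part of $\chi$. Then $F'_\chi\equiv F'_{\chi_1}\pmod{\mathfrak l}$. By induction some $F_\psi$ divides $F'_{\chi_1}$, and its reduction has span greater than $2e$ by Lemma~\ref{lem:properties}(i). With \eqref{eq:gauss} this is again a contradiction.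

\medskip\noindent\emph{Step C: matching the factors.} The $n-1$ polynomials $F_\psi$ are irreducible and pairwise non-associate, and they do not divide $\varphi$ since $2J+2>2e$. So each occurs exactly once in $\Delta$, and divides at most one $F'_\chi$. With Step B, each $F'_\chi$ is divisible by exactly one of them, $F_{\beta(\chi)}$, where $\beta$ is a permutation of the nontrivial characters, and
\begin{equation}\label{eq:cancel}
\varphi'\prod_{\chi\ne1}\bigl(F'_\chi/F_{\beta(\chi)}\bigr)\doteq\varphi\quad\text{in }L[t^{\pm1}].
\end{equation}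
Thus $\varphi'\mid\varphi$ over $L$, hence over $\mathbb Q$, as both are rational. Since $\varphi$ is irreducible over $\mathbb Q$ and $\varphi'(1)=\pm1$, either $\varphi'=\pm t^j$ or $\varphi'=\pm t^j\varphi$.

Let $\chi$ have order $q$. Modulo $\mathfrak q$, $F_{\beta(\chi)}$ divides $F'_\chi\doteq\delta_\lambda\varphi'$, which has span at most $\lambda-1+2e<2J+2$. By Lemma~\ref{lem:properties}(i), $\beta(\chi)$ has $q$-power order and $F_{\beta(\chi)}\equiv\delta_\lambda\varphi$. Hence $\varphi\mid\varphi'$ modulo $\mathfrak q$. As $\varphi\doteq p$ is not a unit there, $\varphi'=\pm t^j\varphi$. Now \eqref{eq:cancel} shows that $F'_\psi\doteq F_{\beta(\psi)}$ in $L[t^{\pm1}]$ for all $\psi\neq1$.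

\medskip\noindent\emph{Step D: $\beta$ preserves the characters of order $q$.} So far $\beta(\chi)$ could have order $q^j$ with $j>1$; the Galois action rules this out. For $\sigma\in\operatorname{Gal}(L/\mathbb Q)$,
\[
F_{\beta(\sigma\psi)}\doteq F'_{\sigma\psi}=\sigma F'_\psi\doteq\sigma F_{\beta(\psi)}=F_{\sigma\beta(\psi)},
\]
so $\beta(\sigma\psi)=\sigma\beta(\psi)$ by Lemma~\ref{lem:properties}(ii). As $\beta$ is injective, $\chi$ and $\beta(\chi)$ have the same stabilizer, so $\mathbb Q(\beta(\chi))=\mathbb Q(\chi)$. Comparing degrees, $q^{j-1}(q-1)=q-1$, so $j=1$. Thus $\beta$ permutes the characters of order $q$, and there is $\chi'$ of order $q$ with $\beta(\chi')=\zeta_q$, that is, $F'_{\chi'}=\epsilon t^jF_{\zeta_q}$ with $\epsilon\in L^\times$. Here $\epsilon=F'_{\chi'}(1)/F_{\zeta_q}(1)$. Numerator and denominator lie in $R=\mathbb Z[\zeta_q]$ and are units of $\mathbb Z[\zeta_n]$, so they are not divisible by the nonunit $\pi$ and have nonzero residue. Hence $\epsilon$ is a unit of $\mathcal O$.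
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:all}]
By Lemmas \ref{lem:murasugi} and \ref{lem:properties}(iii), there are infinitely many $\Delta$, up to units, that satisfy the Murasugi conditions and to which Proposition~\ref{prop:rigid} applies. Suppose one of them is the Alexander polynomial of a knot $K$ of period $n$. By the proposition, $p$ exactly divides $\varphi'\doteq\varphi$ and $\delta_{\lambda'}=\delta_\lambda$ modulo $q$, so Theorem~\ref{thm:obstruction} applies to $K,q,\chi',p$. The ideal $\mathfrak m$, the field $k_0$ and the space $V_0$ depend only on $q$ and $p$, not on the character of order $q$, so we may use the coordinates $X,Y$ above. By the proposition and Lemma~\ref{lem:properties}(iv), $F'_{\chi'}$ lies in $\mathfrak m^2\setminus\mathfrak m^3$, and its leading form is a nonzero multiple of $aX^2+bXY+cY^2$. This form has no nontrivial zero in $k_0^2$ by the choice of $c$, contrary to Theorem~\ref{thm:obstruction}.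
\end{proof}

\begin{thebibliography}{9}

\bibitem{periodic}
\emph{Alexander polynomials of periodic knots},
\texttt{http://mypage.iu.edu/\allowbreak\textasciitilde livingst/\allowbreak Livingston\_papers/\allowbreak 1991\_Alexander\%20polynomials\%20\allowbreak of\%20periodic\%20\allowbreak knots\_dav\%20liv.pdf}

\bibitem{fj}
Fried and Jarden, \emph{Field Arithmetic}.

\bibitem{lang}
Lang, \emph{Fundamentals of Diophantine Geometry}.

\end{thebibliography}
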